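\title{Acyclic improper colorings with impropriety close to the maximum degree}

\begin{abstract}
A vertex coloring of a graph is acyclic and $t$-improper if every color class induces a subgraph of maximum degree at most $t$ and the edges between any two classes form a forest. Let $\chi_a^t(d)$ be the largest number of colors that such a coloring can require on a graph of maximum degree at most $d$. We prove that $\chi_a^{d-1}(d)=\Theta(d\ln d)$, and more generally that $\chi_a^{d-s}(d)=\Theta_\varepsilon\bigl(d(s+\ln d)\bigr)$ uniformly for $1\le s\le d^{1/3-\varepsilon}$. The lower bound comes from a union of three sparse random graphs: the first forces one color to dominate, the second forces the other colors to be almost never repeated, and the third forces many vertices to avoid the dominant color.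
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite. A \emph{$k$-coloring} of a graph $G=(V,E)$ is a partition of $V$ into classes $V_1,\dots,V_k$; it need not be proper. Let $t\ge0$ be an integer and consider two conditions.
\begin{enumerate}
\item[(i)] Each class $V_i$ induces a subgraph of maximum degree at most $t$.
\item[(ii)] For all $i\ne j$, the bipartite graph formed by the edges of $G$ with one end in $V_i$ and the other in $V_j$ contains no cycle.
\end{enumerate}
A coloring is \emph{$t$-improper} if it satisfies (i) and \emph{acyclic} if it satisfies (ii). The \emph{acyclic $t$-improper chromatic number} $\chi_a^t(G)$ is the least $k$ for which $G$ has an acyclic $t$-improper $k$-coloring, and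
\[
\chi_a^t(d)=\sup\{\chi_a^t(G):\Delta(G)\le d\},
\]
where $\Delta(G)$ is the maximum degree. For $t=0$ this is the usual acyclic chromatic number, and Alon, McDiarmid and Reed \cite{AMR} proved that $\chi_a^0(d)=O(d^{4/3})$. Condition (i) weakens as $t$ grows, so $\chi_a^t(d)$ is non-increasing in $t$, and at $t=d$ a single color suffices: $\chi_a^d(d)=1$.

The first nontrivial value is therefore $t=d-1$, where (i) asks only that each vertex of degree $d$ have one neighbor of a color other than its own. It is known that $\chi_a^{d-1}(d)=\Omega(d^{2/3})$, and that $\chi_a^t(d)=O(d\ln d)$ whenever $d-t=O(\ln d)$. The problem posed in \cite{AIC} is to decide whether $\chi_a^{d-1}(d)$ is $\Theta(d^{2/3})$, is $\Theta(d\ln d)$, or lies strictly between.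

Here is a way to guess. Write $s=d-t$ and perturb the one-color coloring: keep color $0$ on most vertices and recolor a set $D$. In a $d$-regular graph every vertex outside $D$ needs $s$ neighbors in $D$, and counting the edges that leave $D$ gives $d|D|\ge s|V\setminus D|$, so $D$ has density at least about $s/d$. If $D$ is chosen at random with density $\alpha$, it misses a given neighborhood with probability about $e^{-\alpha d}$, so density of order $(\ln d)/d$ is needed as well. A vertex has up to $d^2$ vertices within distance $2$, and if all of those in $D$ must get distinct colors, the count is $d^2\cdot(s+\ln d)/d=d(s+\ln d)$. Two doubts remain. A coloring with no dominant color might be much cheaper, and the logarithm might be an artifact of choosing $D$ at random. We show that there are graphs on which neither saving is available.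

\begin{theorem}\label{thm:main}
There are constants $c,C>0$ such that $c\,d\ln d\le\chi_a^{d-1}(d)\le C\,d\ln d$ for all $d\ge2$.
\end{theorem}

The new part is the lower bound, which we prove in a more general form; a short proof of the upper bound is included so that the paper is self-contained.

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] There is a constant $C$ such that $\chi_a^{d-s}(d)\le C\,d(s+\ln d)$ for all $d\ge2$ and $1\le s\le d$.
\item[(b)] For every $\theta\in(0,\frac1{20}]$ there are $c_\theta>0$ and $d_\theta$ such that $\chi_a^{d-s}(d)\ge c_\theta\,d(s+\ln d)$ for all $d\ge d_\theta$ and all integers $s$ with $1\le s\le d^{1/3-5\theta}$.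
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:range}
\begin{enumerate}
\item[(a)] For every fixed $\varepsilon>0$ we have $\chi_a^{d-s}(d)=\Theta_\varepsilon\bigl(d(s+\ln d)\bigr)$ as $d\to\infty$, uniformly for $1\le s\le d^{1/3-\varepsilon}$. In particular $\chi_a^t(d)=\Theta(d\ln d)$ whenever $1\le d-t=O(\ln d)$.
\item[(b)] For every $\varepsilon\in(0,\frac14]$ there is $c_\varepsilon>0$, and there is an absolute constant $C$, such that for all large $d$ and all $1\le s\le d$,
\[
c_\varepsilon\min\{d(s+\ln d),\,d^{4/3-\varepsilon}\}\le\chi_a^{d-s}(d)\le C\min\{d(s+\ln d),\,d^{4/3}\}.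
\]
\end{enumerate}
\end{corollary}

\section{The lower bound in miniature: $K_{d,d}$}\label{sec:example}

The lower bound uses two elementary facts about colorings.

\medskip
\noindent\textbf{Four-cycle rule.} \emph{In an acyclic coloring, two vertices $x,x'$ of the same color $i$ have at most one common neighbor of any given color $j\ne i$.} Two such neighbors $y,y'$ would give the cycle $xyx'y'$ between $V_i$ and $V_j$.

\medskip
\noindent\textbf{Pairing rule.} \emph{A set of $a$ vertices colored with at most $k$ colors contains at least $(a-k)/2$ disjoint monochromatic pairs.} Pair up the vertices inside each class; at most one vertex per class is left over.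

\medskip
An acyclic coloring of $G$ restricts to an acyclic coloring of every subgraph of $G$, induced or not. This will let us superimpose several graphs on one vertex set and use each of them separately.

\begin{example}\label{ex:Kdd}
For $1\le s\le d-1$ we have $\chi_a^{d-s}(K_{d,d})=s+1$. Let $X$ and $Y$ be the two sides.

For the upper bound, choose $x_1,\dots,x_s\in X$ and $y_1,\dots,y_s\in Y$, give $x_i$ and $y_i$ color $i$, and give all other vertices color $0$. A vertex of color $0$ has $d-s$ neighbors of color $0$, and $x_i,y_i$ have one neighbor of their own color, where $1\le d-s$. The edges between colors $0$ and $i$ form two disjoint stars centered at $x_i$ and $y_i$, and those between nonzero colors $i\neq j$ are $x_iy_j$ and $x_jy_i$. No cycle appears.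

For the lower bound, suppose that $k\le s$ colors suffice. The argument has three steps.
\begin{enumerate}
\item[1.] \emph{A dominant color.} Since $k<d$, some color is repeated on $X$ and some color is repeated on $Y$. By the four-cycle rule any color repeated on $X$ equals any color repeated on $Y$. So a single color, call it $0$, is repeated on either side.
\item[2.] \emph{Few vertices of other colors.} Each of the other $k-1$ colors occurs at most once on $Y$, so at most $k-1$ vertices of $Y$ have a nonzero color.
\item[3.] \emph{Condition (i).} A vertex of $X$ of color $0$ has at least $d-(k-1)\ge d-s+1$ neighbors of color $0$, a contradiction.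
\end{enumerate}
\end{example}

In this example a fraction $s/d$ of a set of $d$ vertices must receive distinct colors. Theorem~\ref{thm:general}(b) needs a fraction of order $(s+\ln d)/d$ of a set $P$ of order $d^2$ vertices. A complete bipartite graph on $P$ is far too dense for that, so each of the three steps is carried out by its own sparse graph, using a constant fraction of the degree budget $d$.
\begin{enumerate}
\item[1.] \emph{Blocks} (Lemma~\ref{lem:block}) are random graphs on roughly $d^{4/3}$ vertices. A chain of them forces one color $0$ on all but a fraction $d^{-\theta}$ of the vertices.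
\item[2.] \emph{Planes} (Lemma~\ref{lem:planes}) are randomly superimposed incidence graphs of projective planes. They give every pair in $P$ common neighbors, and they reduce the set $A$ of vertices of $P$ with nonzero color to fewer than $2k$ elements.
\item[3.] \emph{Clients} (Lemma~\ref{lem:clients}) are extra vertices of degree exactly $d$ with random neighborhoods in $P$. If $A$ has density below $(s+\ln d)/(8d)$ where they are attached, many clients see fewer than $s$ vertices of $A$, and these clients need distinct colors.
\end{enumerate}
The gain of a factor $d$ over Example~\ref{ex:Kdd} comes from the planes, and the logarithm comes from the clients.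

\section{Probabilistic tools}\label{sec:tools}

A \emph{hypergeometric} variable is the size of the intersection of a fixed $a$-subset of an $m$-set with a uniformly random $b$-subset; its mean is $ab/m$. If $X$ is binomial or hypergeometric with mean $\mu$, the Chernoff--Hoeffding bounds \cite[Theorems 2.1 and 2.10]{JLR} give
\begin{equation}\label{eq:tail}
\Pr(X\le\mu/2)\le e^{-\mu/8},\qquad \Pr(X\ge2\mu')\le e^{-\mu'/3}\quad\text{for every }\mu'\ge\mu .
\end{equation}

The symmetric form of the \emph{Lov\'asz Local Lemma} states: if finitely many events each have probability at most $p$, each is mutually independent of all but at most $g$ of the others, and $ep(g+1)\le1$, then with positive probability none of them occurs.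

\section{The upper bound}\label{sec:upper}

We make the heuristic of Section~\ref{sec:intro} precise. Let $\Delta(G)\le d$ and $D\subseteq V$. Give $V\setminus D$ color $0$, and color $D$ with nonzero colors so that distinct vertices of $D$ at distance at most $2$ in $G$ get distinct colors. If each vertex of $D$ has at most $g$ other vertices of $D$ within distance $2$, coloring them greedily one at a time uses at most $g+1$ nonzero colors.

Such a coloring is always acyclic. Two neighbors of one vertex are at distance at most $2$, so every vertex has at most one neighbor in each nonzero class $V_i$. In the bipartite graph between $V_i$ and any other class $V_j$, including $V_0$, all vertices of $V_j$ thus have degree at most $1$, whereas a cycle would contain a vertex of $V_j$ of degree $2$. As for (i), a vertex of $D$ has no neighbor of its own color, so it remains to ensure that each vertex outside $D$ has at most $d-s$ neighbors outside $D$. We want $D$ dense enough for this in every neighborhood, and sparse enough in every neighborhood to keep $g$ small. Both constraints are local, which is what the Local Lemma handles.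

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Put $\mu=64(s+\ln d)$. If $\mu\ge d$, take $D=V$. Every vertex has at most $d^2$ others within distance $2$, so the number of colors is at most $d^2+1\le2d\mu=128\,d(s+\ln d)$.

Now let $\mu<d$; then $d>64$ and $s<d/64$. Put each vertex in $D$ independently with probability $\mu/d$, and let $X_v=|N(v)\cap D|$, a binomial variable with mean $\mu_v=\deg(v)\,\mu/d\le\mu$. Let $E_v$ be the event that $X_v>2\mu$, or that $\deg v\ge d-s+1$ and $X_v<s$. By \eqref{eq:tail}, $\Pr(X_v>2\mu)\le e^{-\mu/3}\le d^{-4}$. If $\deg v\ge d-s+1\ge d/2$, then $\mu_v\ge\mu/2\ge2s$, so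
\[
\Pr(X_v<s)\le\Pr(X_v\le\mu_v/2)\le e^{-\mu_v/8}\le e^{-\mu/16}\le d^{-4}.
\]
Hence $\Pr(E_v)\le2d^{-4}$. The event $E_v$ is determined by $D\cap N(v)$, so it is mutually independent of all $E_u$ with $N(u)\cap N(v)=\emptyset$, which leaves at most $d^2$ other events. Since $e\cdot2d^{-4}(d^2+1)\le1$ for $d\ge3$, there is a set $D$ for which no $E_v$ occurs.

A vertex $v\notin D$ either has degree at most $d-s$ or has at least $s$ neighbors in $D$; in both cases it has at most $d-s$ neighbors outside $D$, so (i) holds with $t=d-s$. A vertex of $D$ within distance $2$ of $u$ lies in $N(u)\cap D$ or in $N(w)\cap D$ for a neighbor $w$ of $u$, so $g\le2\mu(d+1)$. The number of colors is at most $2\mu(d+1)+2\le3\mu d=192\,d(s+\ln d)$.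
\end{proof}

\section{Three sparse graphs}\label{sec:gadgets}

Fix $\theta\in(0,\frac1{20}]$. From now on \emph{large} means larger than a constant that depends only on $\theta$, and in particular not on $s$. Each graph below is obtained by showing that a random graph has each of two or three properties with probability tending to $1$.

\subsection{Blocks: forcing a dominant color}

In $K_{d,d}$ every two monochromatic pairs on opposite sides span a four-cycle. In a random graph of edge density $p$ two disjoint pairs span all four cross edges with probability $p^4$, so two families of $b$ pairs avoid this with probability about $e^{-p^4b^2}$. There are at most $n^{4b}$ such families on $n$ vertices, so we need $p^4b$ to beat $\ln n$. With $b$ slightly below $n$ this allows $p$ slightly above $n^{-1/4}$.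

\begin{lemma}\label{lem:block}
For large $n$ there is a graph $H$ on $n$ vertices with $\Delta(H)\le2n^{3/4+\theta}$ such that every acyclic coloring of $H$ with $k\le n^{1-2\theta}$ colors has a class containing all but at most $3n^{1-2\theta}$ vertices.
\end{lemma}

\begin{proof}
Let $p=n^{-1/4+\theta}$ and $b=\lceil n^{1-2\theta}\rceil$, and include each possible edge independently with probability $p$. Each degree is binomial with mean at most $np=n^{3/4+\theta}$, so by \eqref{eq:tail} the bound on $\Delta(H)$ fails with probability at most $ne^{-np/3}\to0$.

Take two families of $b$ pairs of vertices, all $2b$ pairs being disjoint. Call a pair $\{x,x'\}$ of the first family and a pair $\{y,y'\}$ of the second \emph{linked} if $xy,xy',x'y,x'y'$ are all edges. This has probability $p^4$, and the $b^2$ choices involve disjoint sets of potential edges, so they are independent. The probability that some two families have no linked pairs is at most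
\[
n^{4b}(1-p^4)^{b^2}\le\exp\bigl(b(4\ln n-b\,n^{-1+4\theta})\bigr)\le\exp\bigl(b(4\ln n-n^{2\theta})\bigr)\to0 .
\]
Fix $H$ with both properties and an acyclic coloring with $k\le n^{1-2\theta}$ colors. Class $V_i$ contains $w_i=\lfloor|V_i|/2\rfloor$ disjoint pairs, and by the pairing rule $\sum_iw_i\ge(n-k)/2\ge3b$ for large $n$. The colors cannot be split into two groups with $\sum w_i\ge b$ in each group, for then linked pairs $\{x,x'\}\subseteq V_i$ and $\{y,y'\}\subseteq V_j$ with $i\ne j$ would violate the four-cycle rule.

Name the colors so that $w_0$ is the largest $w_i$. If $w_0<b$, add classes to a first group one by one until its total first reaches $b$; the total is then below $2b$, and the remaining classes have total more than $3b-2b=b$, which is a forbidden split. So $w_0\ge b$, and the split of color $0$ against the rest gives $\sum_{i\ne0}w_i\le b-1$. The number of vertices outside $V_0$ is at most $\sum_{i\ne0}(2w_i+1)\le2(b-1)+k\le3n^{1-2\theta}$.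
\end{proof}

\subsection{Planes: forbidding repeated colors}

Blocks leave a fraction of order $n^{-2\theta}$ of the vertices uncontrolled, which is far more than the density $(s+\ln d)/d$ that we are aiming at. To do better we want every two vertices of a set of order $d^2$ vertices to have common neighbors, with degrees of order $d$. Projective planes have exactly these proportions.

For a prime $q$, the plane $PG(2,q)$ has as \emph{points} the one-dimensional and as \emph{lines} the two-dimensional subspaces of $\mathbb F_q^3$, with incidence given by inclusion. There are $N=q^2+q+1$ points and $N$ lines; each line contains $q+1$ points and each point lies on $q+1$ lines; two distinct points lie on exactly one common line, and two distinct lines meet in exactly one point. These properties are symmetric in points and lines.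

One plane gives each pair a single common neighbor, and the four-cycle rule needs two, both of color $0$. So we superimpose $R$ planes at random. A coloring can still protect a monochromatic pair by recoloring all but one of its common neighbors, at a cost of about $R-1$ recolored vertices per pair, unless the same vertices serve many pairs. The next lemma says that a budget of four vertices per pair is never enough, provided the number of pairs is a small fraction $\delta$ of $N$. Put
\[
R=\lceil14/\theta\rceil+1,\qquad\delta=d^{-\theta},
\]
and let $q$ be a prime with $\frac d{16R}\le q\le\frac d{8R}$, which exists by Bertrand's postulate (for real $x\ge1$ there is a prime in $[x,2x]$). Since $q^2\le N\le2q^2$,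
\begin{equation}\label{eq:N}
\frac{d^2}{256R^2}\le N\le\frac{d^2}{32R^2}.
\end{equation}

\begin{lemma}\label{lem:planes}
Let $d$ be large and let $P,Q$ be disjoint sets of size $N$. There is a bipartite graph $\Pi$ with parts $P,Q$ and $\Delta(\Pi)\le d/4$ such that, for every integer $M$ with $1\le M\le\delta N$, every $M$ disjoint pairs in $P$ and every $B\subseteq Q$ with $|B|\le4M$, one of the pairs has at least two common neighbors in $Q\setminus B$; and such that the same holds with $P$ and $Q$ interchanged.
\end{lemma}

\begin{proof}
For $r=1,\dots,R$ choose uniformly random bijections $\pi_r$ from $P$ to the points and $\sigma_r$ from $Q$ to the lines of $PG(2,q)$, all independent. Join $x\in P$ to $w\in Q$ if $\pi_r(x)$ lies on $\sigma_r(w)$ for some $r$. Every degree is at most $R(q+1)\le d/8+R\le d/4$.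

Condition on all $\sigma_r$. Fix $M$, pairs $\{x_j,x_j'\}$ for $1\le j\le M$, and $B$. Let $w_{j,r}\in Q$ be the vertex such that $\sigma_r(w_{j,r})$ is the line through $\pi_r(x_j)$ and $\pi_r(x_j')$; it is a common neighbor of $x_j$ and $x'_j$. Suppose that no pair has two common neighbors outside $B$. Then for each $j$ the set $\{w_{j,1},\dots,w_{j,R}\}\setminus B$ has at most one element. Let $\rho_j$ be the first $r$ with $w_{j,r}\notin B$, or $\rho_j=1$ if there is none. For $r<\rho_j$ we have $w_{j,r}\in B$, and for $r>\rho_j$ either $w_{j,r}\in B$ or $w_{j,r}=w_{j,\rho_j}$. Hence
\begin{equation}\label{eq:F}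
w_{j,r}\in F_{j,r}:=B\cup\{w_{j,r'}:r'<r\}\quad\text{for all $j$ and all }r\ne\rho_j,
\end{equation}
where $|F_{j,r}|\le4M+R$. The point of this reformulation is that $F_{j,r}$ is known before the position of the $j$th pair in the $r$th plane is revealed.

Fix a vector $\rho\in\{1,\dots,R\}^M$ and bound the probability of \eqref{eq:F}. Reveal the ordered pairs $(\pi_r(x_j),\pi_r(x_j'))$ in lexicographic order of $(j,r)$. Before step $(j,r)$ the map $\pi_r$ has been revealed on exactly $2(j-1)$ vertices, and the other maps are independent of it. So, given the past, the new pair is uniform among the ordered pairs of distinct points chosen from the $N-2(j-1)$ unused points, and there are at least $(N-2M)^2\ge(1-2\delta)^2N^2\ge N^2/2$ of these. Each line is spanned by $(q+1)q\le N$ ordered pairs of points, so at most $|F_{j,r}|N$ of them span a line in $\sigma_r(F_{j,r})$. The conditional probability that $w_{j,r}\in F_{j,r}$ is therefore at most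
\[
\frac{2(4M+R)}N\le8\delta+\frac{2R}N\le9\delta ,
\]
and multiplying over the $M(R-1)$ steps with $r\ne\rho_j$ bounds the probability of \eqref{eq:F} by $(9\delta)^{M(R-1)}$.

For given $M$ there are at most $N^{2M}$ choices of the pairs, at most $(N+1)^{4M}$ choices of $B$ (list its elements and pad with blanks to length $4M$), and $R^M$ choices of $\rho$. Since $N+1\le d^2$ and $\theta(R-1)\ge14$, the failure probability for this $M$ is at most
\[
\bigl[R\,(N+1)^6(9\delta)^{R-1}\bigr]^M\le\bigl[R\,9^{R-1}d^{12}d^{-14}\bigr]^M ,
\]
and the sum over $M\ge1$ is $O(d^{-2})$. This computation dictates the choice of $R$: each pair costs a factor $d^{12}$ in the union bound, and each plane after the first returns only a factor $9d^{-\theta}$. The construction and the properties of the plane that we used are symmetric in points and lines, so conditioning on the $\pi_r$ and revealing the $\sigma_r$ gives the same bound for the interchanged statement.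
\end{proof}

\subsection{Clients: forcing many vertices off the dominant color}

So far condition (i) has played no part. It enters through vertices of full degree $d$, the clients, whose neighborhoods are random $d$-subsets. A client that sees fewer than $s$ vertices of nonzero color cannot take color $0$, but it can take another color, and we must stop such clients from sharing colors. By the four-cycle rule it suffices that any two of them have two common neighbors of color $0$. If neighborhoods were chosen in all of $P$, two clients would have $d^2/N=O(1)$ common neighbors on average, which is too few. So we cut $P$ into $L$ parts of size $m$ and attach a separate group of clients to each part; the average becomes $d^2/m$. The degree bound allows order $m$ clients per part, of which we will catch a fraction $d^{-1/3}$, and $md^{-1/3}$ must exceed the number of colors. Both needs are met by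
\[
L=\lceil d^{1/3}\rceil,\qquad m=\lfloor N/L\rfloor .
\]
For large $d$ we have $N/(2L)\le m\le N/L$ and $d^{1/3}\le L\le2d^{1/3}$, so \eqref{eq:N} gives
\begin{equation}\label{eq:m}
m\ge\frac{d^2}{512R^2L}\ge\frac{d^{5/3}}{1024R^2},\qquad m\le\frac{d^{5/3}}{32R^2}.
\end{equation}

\begin{lemma}\label{lem:clients}
Let $d$ be large and $1\le s\le d^{1/3}$. Let $Z$ be a set of size $m$ and $C$ a disjoint set of $\lfloor m/4\rfloor$ \emph{clients}. There is a bipartite graph $K$ with parts $Z,C$ in which every client has degree exactly $d$ and:
\begin{enumerate}
\item[(C1)] every vertex of $Z$ has degree at most $d/2$;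
\item[(C2)] any two clients have at least $s+1$ common neighbors;
\item[(C3)] for every $A'\subseteq Z$ with $|A'|\le m(s+\ln d)/(8d)$, at least $md^{-1/3}/10$ clients have fewer than $s$ neighbors in $A'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Join each client $v$ to a uniformly random $d$-subset $N(v)$ of $Z$, independently.

(C1) The degree of $x\in Z$ is binomial with parameters $\lfloor m/4\rfloor$ and $d/m$, with mean at most $d/4$. By \eqref{eq:tail}, (C1) fails with probability at most $me^{-d/12}\to0$.

(C2) Given $N(v)$, the size of $N(v)\cap N(v')$ is hypergeometric with mean $d^2/m\ge32R^2d^{1/3}$ by \eqref{eq:m}. By \eqref{eq:tail} it exceeds half its mean, and hence $16R^2d^{1/3}\ge s+1$, except with probability at most $e^{-4R^2d^{1/3}}$. There are fewer than $m^2\le d^4$ pairs, so (C2) fails with probability tending to $0$.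

(C3) Enlarging $A'$ only makes the claim harder, so we may take $|A'|=a:=\lfloor m(s+\ln d)/(8d)\rfloor$, where $a\le m$. Fix $A'$, let $X=|N(v)\cap A'|$ and $\varpi=\Pr(X<s)$. We claim that $\varpi\ge d^{-1/3}$; the two cases correspond to the two terms of $s+\ln d$.

If $s>\ln d$, then $\mathbb EX=da/m\le(s+\ln d)/8\le s/4$, and Markov's inequality gives $\Pr(X\ge s)\le1/4$, so $\varpi\ge3/4$.

If $s\le\ln d$, then $a\le m\ln d/(4d)$, and $\mathbb EX$ may be much larger than $s$; but $N(v)$ still misses $A'$ entirely with polynomially small probability. Indeed, $1-x\ge e^{-x/(1-x)}$ for $0\le x<1$ (apply $e^y\ge1+y$ with $y=x/(1-x)$), and $m-d-a\ge3m/4$ for large $d$ because $a\le m/8$ and $d\le m/8$. Therefore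
\[
\varpi\ge\Pr(X=0)=\prod_{j=0}^{d-1}\Bigl(1-\frac a{m-j}\Bigr)\ge\exp\Bigl(-\frac{da}{m-d-a}\Bigr)\ge\exp\Bigl(-\frac{4da}{3m}\Bigr)\ge d^{-1/3}.
\]

The clients are independent, so the number of clients with fewer than $s$ neighbors in $A'$ is binomial with mean $|C|\varpi\ge md^{-1/3}/5$, using $|C|\ge m/5$. By \eqref{eq:tail} it exceeds half its mean except with probability at most $e^{-md^{-1/3}/40}$. There are at most $m^a$ sets $A'$, and since $m\le d^2$, $s\le d^{1/3}$ and $\ln d\le d^{1/3}$,
\[
a\ln m\le\frac{m\cdot2d^{1/3}}{8d}\cdot2\ln d=\tfrac12\,md^{-2/3}\ln d\le\frac{md^{-1/3}}{80}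
\]
for large $d$. So (C3) fails with probability at most $e^{-md^{-1/3}/80}$, which tends to $0$ by \eqref{eq:m}.
\end{proof}

Property (C3) holds for every set $A'$ of the given size, however cleverly chosen. This is why the logarithm cannot be saved by replacing the random set $D$ of Section~\ref{sec:upper} with a better one.

\section{The lower bound}\label{sec:lower}

Let $d$ be large and $1\le s\le d^{1/3-5\theta}$, and keep $R,\delta,q,N,L,m$ as above.

\subsection{The graph $G$}

A block of maximum degree at most $d$ has only about $d^{4/3}$ vertices, whereas $P\cup Q$ has order $d^2$, so many blocks are needed. Disjoint blocks could have different dominant colors; we therefore let consecutive blocks overlap in half of their vertices. Put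
\[
h=\Bigl\lfloor\tfrac12(d/40)^{1/(3/4+\theta)}\Bigr\rfloor,\qquad n=2h,\qquad \ell=\lceil2N/h\rceil .
\]
Then $2n^{3/4+\theta}\le d/20$. The exponent $1/(3/4+\theta)$ lies in $[\frac54,\frac43]$, so for large $d$ we have $n\ge d$ and $h\le d^{4/3}\le N$, whence $\ell\ge2$.

The vertices of $G$ are: disjoint sets $P,Q$ of size $N$; fewer than $h$ dummy vertices, chosen so that the set $W$ consisting of $P$, $Q$ and the dummies has size $\ell h$; and disjoint sets of clients $C_1,\dots,C_L$ of size $\lfloor m/4\rfloor$. The edge set is the union of the following.
\begin{itemize}
\item \emph{Blocks.} Partition $W$ into sets $X_1,\dots,X_\ell$ of size $h$, and for $1\le i<\ell$ put a copy of the graph $H$ of Lemma~\ref{lem:block} on $X_i\cup X_{i+1}$.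
\item \emph{Planes.} Put the graph $\Pi$ of Lemma~\ref{lem:planes} on $P\cup Q$.
\item \emph{Clients.} Choose disjoint $m$-sets $P_1,\dots,P_L\subseteq P$, and for each $i$ put a copy of the graph $K$ of Lemma~\ref{lem:clients} on $P_i\cup C_i$.
\end{itemize}
A vertex of $W$ lies in at most two blocks, so its degree is at most $2\cdot\frac d{20}+\frac d4+\frac d2<d$. A client in $C_i$ has exactly $d$ neighbors, all in $P_i$. Hence $\Delta(G)\le d$.

\subsection{Proof of Theorem~\ref{thm:general}(b)}

Let $c_\theta=1/(8192R^2)$, and suppose that $G$ has an acyclic $(d-s)$-improper coloring with $k\le c_\theta d(s+\ln d)$ colors. Since $\frac13-5\theta\ge\frac1{12}$, for large $d$ we have $\ln d\le d^{1/3-5\theta}$, so $s+\ln d\le2d^{1/3-5\theta}$ and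
\begin{equation}\label{eq:k}
k\le2c_\theta\,d^{4/3-5\theta}\le d^{4/3-5\theta}.
\end{equation}
We follow the three steps of Example~\ref{ex:Kdd}.

\medskip
\noindent\emph{Step 1: a dominant color.} To apply Lemma~\ref{lem:block} we need $k\le n^{1-2\theta}$. For large $d$ we have $n\ge\frac12(d/40)^{1/(3/4+\theta)}$, so $n^{1-2\theta}\ge\frac12(d/40)^\beta$ with $\beta=(1-2\theta)/(\frac34+\theta)$. Since
\[
\bigl(\tfrac43-5\theta\bigr)\bigl(\tfrac34+\theta\bigr)=1-\tfrac{29}{12}\theta-5\theta^2<1-2\theta ,
\]
we have $\frac43-5\theta<\beta$, and \eqref{eq:k} gives $k\le n^{1-2\theta}$ for large $d$.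

So each block $X_i\cup X_{i+1}$ has a color that misses at most $3n^{1-2\theta}<n/4=h/2$ of its vertices, and that color covers more than half of $X_i$ and more than half of $X_{i+1}$. The colors of two consecutive blocks both cover more than half of the shared set, so they coincide, and all blocks have the same dominant color $0$. Put $A=P\setminus V_0$ and $B=Q\setminus V_0$. The $\ell-1<2N/h=4N/n$ blocks cover $W$, so
\[
|A|+|B|\le\frac{4N}n\cdot3n^{1-2\theta}=12Nn^{-2\theta}\le12Nd^{-2\theta}\le\delta N .
\]

\medskip
\noindent\emph{Step 2: $|A|<2k$ and $|B|<2k$.} A large $B$ could shield the repeated colors in $A$, and conversely, so we look at the larger of the two sets. As Lemma~\ref{lem:planes} is symmetric in $P$ and $Q$, we may assume for this step that $|A|\ge|B|$. Suppose $|A|\ge2k$. By the pairing rule $A$ contains at least $(|A|-k)/2\ge|A|/4$ disjoint monochromatic pairs, hence at least $M=\lceil|A|/4\rceil$ of them. Then $1\le M\le|A|\le\delta N$ by Step 1, and $|B|\le|A|\le4M$. By Lemma~\ref{lem:planes} one of these $M$ pairs has two common neighbors in $Q\setminus B\subseteq V_0$. The pair has a nonzero color, so this violates the four-cycle rule.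

\medskip
\noindent\emph{Step 3: condition (i).} The sets $P_1,\dots,P_L$ are disjoint, so some $i$ has $|A\cap P_i|\le|A|/L<2k/L$. By the choice of $c_\theta$ and by \eqref{eq:m},
\[
\frac{2k}L\le\frac{d(s+\ln d)}{4096R^2L}=\frac{d^2}{512R^2L}\cdot\frac{s+\ln d}{8d}\le\frac{m(s+\ln d)}{8d},
\]
so (C3) applies to $A'=A\cap P_i$. Let $U$ be the set of clients in $C_i$ with fewer than $s$ neighbors in $A$. By (C3) and \eqref{eq:m},
\[
|U|\ge\frac{md^{-1/3}}{10}\ge\frac{d^{4/3}}{10240R^2}.
\]
No $v\in U$ has color $0$: it has $d$ neighbors in $P$, at most $s-1$ of them in $A$, so at least $d-s+1$ of color $0$, and (i) with $t=d-s$ forbids color $0$ at $v$. No two clients $v,v'\in U$ share a nonzero color: by (C2) they have at least $s+1$ common neighbors in $P_i$, at most $s-1$ of them in $A$, so at least two of color $0$, and the four-cycle rule applies. The vertices of $U$ thus have distinct colors, and \eqref{eq:k} gives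
\[
\frac{d^{4/3}}{10240R^2}\le|U|\le k\le d^{4/3-5\theta},
\]
which is false for large $d$. Hence $\chi_a^{d-s}(d)\ge\chi_a^{d-s}(G)>c_\theta\,d(s+\ln d)$. \qed

\begin{remark}\label{rem:hyp}
Condition (ii) was used only through four-cycles, and condition (i) only once, together with $s\ge1$, to keep the clients in $U$ off color $0$. The clients cannot be dropped: without them $G$ has maximum degree at most $7d/20\le d-s$, and one color suffices. The hypothesis $s\le d^{1/3-5\theta}$ yields \eqref{eq:k}, which is needed in Step 1, because a block has fewer than $d^{4/3}$ vertices and controls only colorings with at most $n^{1-2\theta}$ colors, and again in the last inequality of Step 3; Lemma~\ref{lem:clients} needs only $s\le d^{1/3}$. Some restriction of this kind is unavoidable: if $s/d^{1/3}\to\infty$, a lower bound of order $ds$ would contradict $\chi_a^{d-s}(d)\le\chi_a^0(d)=O(d^{4/3})$.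
\end{remark}

\section{The case $t=d-1$ and the whole range of $t$}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $s=1$. Theorem~\ref{thm:general}(a) and $1\le\ln d/\ln2$ give the upper bound $C(1+1/\ln2)\,d\ln d$ for $d\ge2$. Theorem~\ref{thm:general}(b) with $\theta=\frac1{20}$ applies since $1\le d^{1/12}$, and gives $\chi_a^{d-1}(d)\ge c_\theta\,d\ln d$ for $d\ge d_\theta$. For the finitely many $d$ with $2\le d<d_\theta$ we have $\chi_a^{d-1}(d)\ge1$, so the lower bound holds after decreasing the constant.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:range}]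
(a) Let $\theta=\frac15\min\{\varepsilon,\frac14\}$. Then $d^{1/3-\varepsilon}\le d^{1/3-5\theta}$, so both parts of Theorem~\ref{thm:general} apply. If $1\le s\le\kappa\ln d$ for a constant $\kappa$, then $s\le d^{1/12}$ for large $d$, and $d\ln d\le d(s+\ln d)\le(\kappa+1)\,d\ln d$.

(b) The upper bound combines Theorem~\ref{thm:general}(a) with $\chi_a^{d-s}(d)\le\chi_a^0(d)=O(d^{4/3})$ from \cite{AMR}. For the lower bound let $\theta=\varepsilon/5$ and $c_\varepsilon=c_\theta/2$. If $s\le d^{1/3-\varepsilon}$, use Theorem~\ref{thm:general}(b) directly. Otherwise let $s'=\lfloor d^{1/3-\varepsilon}\rfloor$, so that $1\le s'\le s$ and $s'\ge\frac12d^{1/3-\varepsilon}$. Monotonicity in $t$ and Theorem~\ref{thm:general}(b) give $\chi_a^{d-s}(d)\ge\chi_a^{d-s'}(d)\ge c_\theta\,ds'\ge\frac12c_\theta\,d^{4/3-\varepsilon}$.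
\end{proof}

\begin{thebibliography}{9}

\bibitem{AIC}
\emph{Acyclic improper colourings of graphs with bounded maximum degree},
\texttt{http://www.dms.umontreal.ca/\~{}addario/papers/aekmp07.pdf}.

\bibitem{AMR}
Alon, McDiarmid and Reed, Acyclic coloring of graphs, \emph{Random Structures Algorithms} 2 (1991).

\bibitem{JLR}
Janson, {\L}uczak and Ruci\'nski, \emph{Random Graphs}.

\end{thebibliography}
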